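# A nef Ricci class does not bound the diameter

## 1. Bounded diameters: curves and semipositive classes

Let $X$ be a compact connected Kähler manifold of dimension $n$. Its Ricci class is $c_1(X)\in H^{1,1}(X,\mathbb R)$. For a Kähler form $\omega$ we write
$$\mathrm{Ric}(\omega)=-i\partial\bar\partial\log\omega^n\in 2\pi c_1(X)$$
for its Ricci form, and $\{\omega\}$ for its cohomology class.

**Definition (nef).** A class $\alpha\in H^{1,1}(X,\mathbb R)$ is nef if, for a fixed Kähler form $\omega$ and every $\varepsilon>0$, there is a smooth closed real $(1,1)$-form $\theta_\varepsilon\in\alpha$ with $\theta_\varepsilon\ge-\varepsilon\omega$.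

On a compact curve $H^{1,1}(X,\mathbb R)=\mathbb R$ by degree, and a class is nef exactly when its degree is $\ge0$. In higher dimension a class containing a smooth form $\ge0$ is nef. The converse fails, and this failure is behind everything below.

It is a known consequence of the Aubin–Calabi–Yau theorem that $c_1(X)$ is nef if and only if there are Kähler metrics $\omega_k$, all in one cohomology class, with $\mathrm{Ricci}_{\omega_k}\ge-\frac1k\omega_k$. So a nef Ricci class is almost the same as Ricci curvature $\ge 0$. In Riemannian geometry, many theorems for a lower Ricci bound need an upper bound on the diameter as well, and one would like to have it for free. This leads to the following conjecture, taken from "On the Albanese map of compact Kähler manifolds with numerically effective Ricci curvature".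

**Conjecture.** Let $(X,\omega)$ be a compact Kähler manifold with numerically effective Ricci class. Then $X$ has a sequence of Kähler metrics $\omega_k$ such that $\omega_k\in\{\omega\}$, $\mathrm{Ricci}_{\omega_k}\ge-\frac1k\omega_k$, and $d_k:=\mathrm{diam}(X,\omega_k)$ has a uniform upper bound.

The natural guess is yes: the class is fixed, so the volume is fixed, and we may choose the metrics. Let us test it.

*Curves.* If $n=1$ and $c_1(X)$ is nef, then $2-2g\ge0$, so $g\in\{0,1\}$. Every Kähler class is a positive multiple of the class of a constant curvature metric $\omega'$ with $\mathrm{Ric}(\omega')\ge0$. The constant sequence $\omega_k=\omega'$ (suitably scaled) works.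

*Semipositive classes.* Suppose $2\pi c_1(X)$ contains a smooth form $\beta\ge0$. By Yau's theorem every Kähler class contains a metric $\omega'$ with $\mathrm{Ric}(\omega')=\beta\ge0$, and again the constant sequence works. This covers $\mathbb P^n$, abelian varieties, and products of these.

So a counterexample must have $c_1(X)$ nef with no smooth semipositive representative. We now build a family of surfaces in which one number decides what happens.

A remark on normalization. If one prefers $\frac1{2\pi}\mathrm{Ric}$ as Ricci form, the hypothesis of the Conjecture changes by a factor $2\pi$. To be insensitive to this we always consider arbitrary $\varepsilon_k>0$ with $\varepsilon_k\to0$ and the condition $\mathrm{Ric}(\omega_k)\ge-\varepsilon_k\omega_k$.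

## 2. Nine points on a triangle, and the gluing number $-A$

Let $[X_0:X_1:X_2]$ be coordinates on $\mathbb P^2$, with indices $i\in\mathbb Z/3$, and let $\ell_i=\{X_i=0\}$. For $j=1,2,3$ let $p_{ij}\in\ell_i$ be the point given by $X_{i+1}=a_{ij}X_{i+2}$, where the $a_{ij}\in\mathbb C^*$ are distinct for fixed $i$. Because $a_{ij}\ne0,\infty$, no $p_{ij}$ is a vertex of the triangle, so we have nine distinct points, three on each side. Let $X$ be the blow-up of $\mathbb P^2$ at these points, $E_{ij}$ the exceptional curves, $D_i$ the strict transform of $\ell_i$, and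
$$D=D_0+D_1+D_2,\qquad A=\prod_{i,j}a_{ij}.$$

**Nefness of $c_1(X)$.** Let $H$ be the pulled-back line class. Then $D_i=H-\sum_jE_{ij}$, so $D=3H-\sum_{i,j}E_{ij}=-K_X$. We have $D_i^2=1-3=-2$ and $D_i\cdot D_{i'}=1$ for $i\ne i'$, hence $D\cdot D_i=-2+1+1=0$. If $C$ is an irreducible curve other than the $D_i$, then $D\cdot C\ge0$ because $D$ is effective. So $D\cdot C\ge0$ for every curve. Let $B$ be ample and $\omega\in c_1(B)$ Kähler. By Kleiman's criterion $D+\varepsilon B$ is ample for every rational $\varepsilon>0$. Hence $c_1(X)+\varepsilon\{\omega\}$ contains a Kähler form $\kappa_\varepsilon$, and $\theta_\varepsilon=\kappa_\varepsilon-\varepsilon\omega\in c_1(X)$ satisfies $\theta_\varepsilon\ge-\varepsilon\omega$. So $c_1(X)$ is nef.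

**Local equations of $D$.** We want functions that cut out $D$ near each $D_i$. Put
$$C_i=\prod_j(X_{i+1}-a_{ij}X_{i+2}),\qquad f_i=\frac{X_0X_1X_2}{C_i},\qquad z_i=\frac{X_{i+1}}{X_{i+2}}.$$
The zero set of $C_i$ consists of the three lines $M_{ij}=\{X_{i+1}=a_{ij}X_{i+2}\}$ joining $p_{ij}$ to the vertex $\{X_{i+1}=X_{i+2}=0\}$. The line $M_{ij}$ meets $\ell_i$ only at $p_{ij}$, transversally. It meets $\ell_{i+1}$ and $\ell_{i+2}$ only at that vertex. Hence it contains no blown-up point except $p_{ij}$. Pulling back to $X$, the numerator of $f_i$ has divisor $D+\sum_{k,j}E_{kj}$ and the denominator has divisor $\sum_j(\widetilde M_{ij}+E_{ij})$, where $\widetilde M_{ij}$ is the strict transform. So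
$$\mathrm{div}f_i=D+\sum_{k\ne i,\,j}E_{kj}-\sum_j\widetilde M_{ij}.$$
For $k\ne i$ the curve $E_{kj}$ is disjoint from $D_i$, since $p_{kj}\notin\ell_i$. The curve $\widetilde M_{ij}$ is disjoint from $D_i$, since their only common point was a transversal one and has been blown up. So there is a neighborhood $U_i$ of $D_i$ on which $f_i$ is holomorphic with divisor exactly $D|_{U_i}$. The function $z_i$ has zeros on $D_{i+1}$ and the $E_{i+1,j}$, poles on $D_{i+2}$ and the $E_{i+2,j}$, and an indeterminacy at a vertex not on $D_i$. After shrinking $U_i$, it is holomorphic without zeros on $U_i\setminus D$.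

**The nodes.** Put $x=X_i/X_{i+2}$ and $y=X_{i+1}/X_{i+2}$. These are coordinates of $X$ at the node $D_i\cap D_{i+1}=\{x=y=0\}$, with $D_i=\{x=0\}$ and $D_{i+1}=\{y=0\}$. Dividing numerators and denominators by $X_{i+2}^3$ gives
$$f_i=\frac{xy}{\prod_j(y-a_{ij})},\quad z_i=y,\qquad f_{i+1}=\frac{xy}{\prod_j(1-a_{i+1,j}x)},\quad z_{i+1}=\frac1x. \tag{1}$$

**Gluing number.** Let $s_D$ be the canonical section of $\mathcal O(D)$, and write $s_D=f_ie_i$ with $e_i$ a frame of $\mathcal O(D)$ on $U_i$. Then $e_{i+1}=(f_i/f_{i+1})e_i$, and by (1) the value of the factor at the node $D_i\cap D_{i+1}$ is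
$$t_i=\prod_j(-a_{ij})^{-1},\qquad t_0t_1t_2=\big((-1)^9A\big)^{-1}=(-A)^{-1}.$$
Let $N=\mathcal O_X(D)|_D$ and $j\ge1$. On each $D_l\cong\mathbb P^1$ the bundle $N^j$ is trivialized by $e_l^j$, so a section of $N^j$ is a triple of constants $(c_0,c_1,c_2)$, representing $c_le_l^j$ on $D_l$, which agree at the nodes: $c_i=t_i^{\,j}c_{i+1}$. Going once around the triangle, $c_0=(-A)^{-j}c_0$. Therefore $N^j$ is trivial if $(-A)^j=1$, and $h^0(D,N^j)=0$ otherwise. From
$$0\to N^j\to\bigoplus_lN^j|_{D_l}\to\bigoplus_{\text{nodes}}\mathbb C\to0$$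
we get $\chi(N^j)=3-3=0$. So in the second case $h^1(D,N^j)=0$ too.

**Theorem 3(b).** If $-A$ is a root of unity, the Conjecture is true for $X$ and every Kähler class.

*Proof.* Let $r\ge1$ be the order of $-A$. Use
$$0\to\mathcal O((j-1)D)\to\mathcal O(jD)\to N^j\to0 .$$
Since $X$ is a blow-up of $\mathbb P^2$, $H^1(X,\mathcal O_X)=0$. For $1\le j\le r-1$ we have $H^1(D,N^j)=0$, so $H^1(X,\mathcal O((j-1)D))\to H^1(X,\mathcal O(jD))$ is onto. By induction $H^1(X,\mathcal O(jD))=0$ for $0\le j\le r-1$. The sequence with $j=r$ now shows that $H^0(X,\mathcal O(rD))\to H^0(D,N^r)=H^0(D,\mathcal O_D)$ is onto. So $\mathcal O(rD)$ has a section with no zero on $D$. Together with $s_D^r$, which has no zero off $D$, it generates $\mathcal O(rD)$. Thus $-K_X=D$ is semiample, and $2\pi c_1(X)$ contains a smooth semipositive form: a positive multiple of the pull-back of a Fubini–Study form. By the semipositive case of Section 1, the Conjecture holds. $\blacksquare$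

*Check by hand.* Take the Fermat cubic $X_0^3+X_1^3+X_2^3$. It meets $\ell_i$ where $(X_{i+1}/X_{i+2})^3=-1$. Let the $a_{ij}$ be the three roots of $t^3+1$. Then $\prod_ja_{ij}=-1$ and $A=-1$, so $-A=1$ and $r=1$. The second section of $\mathcal O(D)$ is the strict transform of the Fermat cubic, and $X$ is fibered over $\mathbb P^1$ by the cubics of the pencil.

So the guess survives when $-A$ is a root of unity. It fails when $|A|\ne1$, for instance when $a_{ij}=j+1$, where $A=24^3$.

## 3. Two integrability conditions on positive currents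

**Definition (positive current and its potential).** A positive current in $2\pi c_1(X)$ is a closed positive $(1,1)$-current of the form $T=\mathrm{Ric}(\omega_0)+i\partial\bar\partial\psi_T$ with $\omega_0$ a Kähler form and $\psi_T$ quasi-psh, that is, locally psh plus smooth.

Changing $\omega_0$ changes $\psi_T$ by a smooth function, and $\psi_T$ is otherwise determined up to a constant. So whether $e^{-c\psi_T}$ is integrable depends only on $T$. Here are the two conditions that we shall need, for every positive current $T\in2\pi c_1(X)$: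

- (lc) $e^{-(1-\delta)\psi_T}\in L^1(X)$ for all $0<\delta<1$;
- (nklt) $e^{-\psi_T}\notin L^1(X)$.

For example, let $X=\mathbb P^1$, where $2\pi c_1$ has total mass $4\pi$. A smooth positive form in this class has a smooth potential, so it satisfies (lc) but not (nklt). The current $4\pi[0]$ has potential $2\log|z|^2$ near $0$. Then $e^{-(1-\delta)\psi_T}\sim|z|^{-4(1-\delta)}$ is not integrable for $\delta\le\frac12$, so (nklt) holds but (lc) fails. The current $2\pi[0]+2\pi[\infty]$ has potential $\log|z|^2$ near $0$, and likewise near $\infty$. It satisfies both. The two conditions together ask that every positive current sits exactly at the threshold of integrability. In particular they exclude any smooth semipositive form in $2\pi c_1(X)$.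

**Theorem 1 (disproof).** For the surfaces $X$ of Section 2, $c_1(X)$ is nef. If $|A|\ne1$ and $\{\omega\}\in\mathbb R_{>0}\cdot H^2(X,\mathbb Q)$ is a Kähler class, then for all Kähler $\omega_k\in\{\omega\}$ with $\mathrm{Ric}(\omega_k)\ge-\varepsilon_k\omega_k$, $\varepsilon_k\to0$, one has $\mathrm{diam}(X,\omega_k)\to\infty$. In particular the Conjecture is false.

**Theorem 2 (criterion, any dimension).** Let $X$ be a projective manifold with $c_1(X)$ nef such that every positive current $T\in2\pi c_1(X)$ satisfies (lc) and (nklt). Let $\{\omega\}\in\mathbb R_{>0}H^2(X,\mathbb Q)$ be Kähler. Then $\mathrm{diam}(X,\omega_k)\to\infty$ whenever $\omega_k\in\{\omega\}$, $\mathrm{Ric}(\omega_k)\ge-\varepsilon_k\omega_k$, $\varepsilon_k\to0$.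

**Theorem 3 (complements).** (a) If $|A|\ne1$ and $M$ is any projective manifold with $c_1(M)_{\mathbb R}=0$, the conclusion of Theorem 1 holds for $X\times M$ and Kähler classes in $\mathbb R_{>0}H^2(X\times M,\mathbb Q)$. So the Conjecture fails in every dimension $n\ge2$. (b) If $-A$ is a root of unity, the Conjecture is true for $X$ and every Kähler class.

Part (b) is done. Nothing is claimed for classes outside $\mathbb R_{>0}H^2(\cdot,\mathbb Q)$ when $|A|\ne1$, because one of the inputs below is for polarized manifolds. Nothing is claimed when $|A|=1$ and $-A$ is not a root of unity.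

## 4. The Monge–Ampère equation and a concentrating sphere

Fix a Kähler form $\omega_0\in\{\omega\}$ and write $\omega_k=\omega_0+i\partial\bar\partial\varphi_k$ with $\sup\varphi_k=0$. Define $c_k\in\mathbb R$ and a smooth $\psi_k$ with $\sup\psi_k=0$ by
$$\omega_k^n=e^{-c_k-\psi_k+\varepsilon_k\varphi_k}\,\omega_0^n. \tag{2}$$
Taking $-i\partial\bar\partial\log$ gives $\mathrm{Ric}(\omega_k)=\mathrm{Ric}(\omega_0)+i\partial\bar\partial\psi_k-\varepsilon_k(\omega_k-\omega_0)$, that is,
$$T_k:=\mathrm{Ric}(\omega_k)+\varepsilon_k\omega_k=\mathrm{Ric}(\omega_0)+\varepsilon_k\omega_0+i\partial\bar\partial\psi_k\ \ge0. \tag{3}$$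
The inequality is exactly the hypothesis on $\omega_k$. Conversely, one can prescribe a smooth positive form $T_k\in2\pi c_1(X)+\varepsilon_k\{\omega\}$ and solve (2) by the Aubin–Yau theorem. To prove the Conjecture, a sensible person would choose $T_k$ well and look for uniform bounds on $\varphi_k$.

The freedom in $T_k$ disappears in the limit. The $T_k$ converge, along a subsequence, to a positive current in $2\pi c_1(X)$ with potential $\psi=\lim\psi_k$. If every such current satisfies (nklt), then integrating (2) and using Fatou forces $c_k\to\infty$ (Step 1 of Section 6). So the density $\omega_k^n/\omega_0^n$ tends to $0$ almost everywhere, while its total integral is fixed. The volume concentrates, and uniform bounds cannot be had.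

One may then hope that concentration of volume by itself forces large diameter. It does not, as the following example shows. On $\mathbb P^1$ let $\omega_0=i\partial\bar\partial\log(1+|z|^2)$, and for $\Lambda>1$ let $\omega_\Lambda=i\partial\bar\partial\log(1+\Lambda^2|z|^2)$ be its pull-back by $z\mapsto\Lambda z$. All $\omega_\Lambda$ are isometric, with positive Ricci curvature and the same diameter. With $\varepsilon=0$ in (2),
$$\varphi_\Lambda=\log\frac{1+\Lambda^2|z|^2}{\Lambda^2(1+|z|^2)},\qquad \frac{\omega_\Lambda}{\omega_0}=\frac{\Lambda^2(1+|z|^2)^2}{(1+\Lambda^2|z|^2)^2}=\Lambda^{-2}e^{-2\varphi_\Lambda}.$$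
Indeed $\sup\varphi_\Lambda=0$ (approached at $z=\infty$) and $\inf\varphi_\Lambda=-2\log\Lambda$ (at $z=0$). So $\psi_\Lambda=2\varphi_\Lambda$, and
$$c_\Lambda=2\log\Lambda=-\inf\varphi_\Lambda .$$
The density tends to $0$ off the origin, the diameter is constant, and the limit current is $2\omega_0+2i\partial\bar\partial\log\frac{|z|^2}{1+|z|^2}=4\pi[0]$. This current violates (lc).

The example tells us which two quantities to compare: $c_k$, the loss of density, and $\lambda_k=-\inf\varphi_k$, the size of the potential. On the sphere they are equal. The proof of Theorem 2 shows two things in general.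

- Under (lc), $c_k\le\delta C_1(1+\lambda_k)+C_\delta$ for each $\delta>0$: the loss of density is sublinear in $\lambda_k$.
- Under a diameter bound, $c_k\ge a\lambda_k-C$ with some fixed $a>0$: it is at least linear, as on the sphere.

Together they bound $\lambda_k$, hence $c_k$, and this contradicts $c_k\to\infty$. The second inequality is the hard one. It comes from an exponential estimate $\mu_k(\{\chi_k\le-t\})\le Ce^{-at}$ for $\mu_k=\omega_k^n$ and $\chi_k=-\varphi_k-\lambda_k$, a function with $\sup\chi_k=0$ and $\omega_k+i\partial\bar\partial\chi_k=\omega_0\ge0$. On the sphere one sees it directly. In the coordinate $w=\Lambda z$, the condition $\chi_\Lambda\le-t$ reads $\frac{1+|w|^2}{1+|w|^2/\Lambda^2}\ge e^t$, so $1+|w|^2\ge e^t$, a set of $\omega_\Lambda$-measure at most $2\pi e^{-t}$. For one fixed metric in place of $\omega_k$, such an estimate can be proved in coordinate charts. Here the metrics $\omega_k$ vary and have no uniform charts, so the constants must come from the Ricci and diameter bounds alone.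

## 5. Facts that the proof quotes

**(E1) Partial $C^0$-estimate.** (G. Liu, G. Székelyhidi, *Gromov–Hausdorff limits of Kähler manifolds with Ricci curvature bounded below*, GAFA 32 (2022), the estimate underlying their Theorem 1.1; it extends Donaldson–Sun, Acta Math. 2014.) Given $n,d,v$ there are $m_1\ge1$ and $b_0\in(0,1]$ such that the following holds. If $(M^n,\omega)$ is compact Kähler, $\omega$ is the curvature form of a Hermitian line bundle $(L,h)$, $\mathrm{Ric}\ge-\omega$, $\mathrm{vol}\ge v$ and $\mathrm{diam}\le d$, then for every $x\in M$ there are $j\in\{1,\dots,m_1\}$ and $s\in H^0(M,L^j)$ with $\int|s|^2_{h^j}\omega^n=1$ and $|s(x)|^2_{h^j}\ge b_0$.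

We use only this weak form, where $j$ may depend on $x$. Other normalizations of the curvature form rescale $\omega$ by a fixed factor. Since our $\varepsilon_k$ tend to $0$, this only changes constants. For one fixed ample bundle with positively curved metric such a statement is just base-point freeness of some power plus compactness. The content is that $m_1,b_0$ depend only on $n,d,v$.

**(E2) Positivity of direct images.** (Berndtsson, Ann. of Math. 169 (2009), Thm 1.2.) For a smooth proper Kähler fibration and a line bundle $F$ with smooth semipositively curved metric on the total space, the bundle with fibers $H^0(X_\tau,K_{X_\tau}+F)$ and its $L^2$ metric is Nakano, hence Griffiths, semipositive.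

We use this for $X\times\mathbb C\to\mathbb C$. Of Griffiths semipositivity we use only one consequence: $\log\|\xi(\tau)\|_*^2$ (dual norm) is subharmonic for every holomorphic section $\xi$ of the dual bundle. In rank one, with $\|f\|_\tau^2=|f|^2e^{-w(\tau)}$, the dual norm is $|\xi|^2e^{w(\tau)}$, and semipositivity says that $w$ is subharmonic. If $w$ depends only on $\mathrm{Re}\,\tau$, it says that $w$ is convex.

**(E3) Semicontinuity.** (Demailly–Kollár, Ann. Sci. ENS 34 (2001), Main Thm 0.2.) The complex singularity exponent of a psh function $\varphi$ on a compact set $K$ is the supremum of the $c\ge0$ such that $e^{-2c\varphi}$ is integrable near $K$; for $\varphi=\log|z|$ and $K=\{0\}\subset\mathbb C$ it is $1$. If $\varphi_j\to\varphi$ in $L^1_{loc}$, all psh, and $c$ is smaller than the exponent of $\varphi$ on $K$, then $e^{-2c\varphi_j}\to e^{-2c\varphi}$ in $L^1$ near $K$.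

**(E4) Riemannian facts** for $\mathrm{Ric}_g\ge-g$, $\mathrm{diam}\le d$ and fixed volume: Bishop–Gromov volume comparison; the Green function with mean zero satisfies $G\ge-C$ (Cheng–Li, Bando–Mabuchi); and the $L^1$ mean value inequality for nonnegative subharmonic functions (Li–Schoen), which bounds the value at a point by a constant times the average over the unit ball around it.

We also use the textbook fact that, for fixed $A_0$, the quasi-psh functions $u$ with $i\partial\bar\partial u\ge-A_0\omega_0$ and $\sup u=0$ form a relatively compact set in $L^1(X)$.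

## 6. Loss of density against size of potential: proof of Theorem 2

**Setup.** *Purpose: reduce to a polarization and fix a limit current.* Some positive multiple of $\{\omega\}$ equals $2\pi c_1(L)$ with $L$ a line bundle, ample by Kodaira. Scaling all metrics by one constant leaves $\mathrm{Ric}$ unchanged, so it multiplies the $\varepsilon_k$ and the diameters by constant factors. So we assume $\{\omega\}=2\pi c_1(L)$ and, dropping finitely many $k$, $\varepsilon_k\le1$. Suppose the theorem fails. After passing to a subsequence, $\mathrm{diam}(X,\omega_k)\le d$ for all $k$. We pass to further subsequences freely; $C,C_1,C_2,\dots$ are constants independent of $k$.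

Fix a metric $h_0$ on $L$ whose curvature is a Kähler form $\omega_0$, and let $h_k=h_0e^{-\varphi_k}$ have curvature $\omega_k=\omega_0+i\partial\bar\partial\varphi_k$, $\sup\varphi_k=0$. Put
$$\lambda_k=-\inf\varphi_k\ge0,\qquad\mu_k=\omega_k^n,\qquad V=\int\omega_k^n=\int\omega_0^n,$$
and define $c_k,\psi_k,T_k$ by (2) and (3). Choose $A_0$ with $-A_0\omega_0\le\mathrm{Ric}(\omega_0)+\varepsilon_k\omega_0\le A_0\omega_0$ for all $k$. By (3), $i\partial\bar\partial\psi_k\ge-A_0\omega_0$; also $i\partial\bar\partial\varphi_k\ge-\omega_0$. By compactness,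
$$\int(|\varphi_k|+|\psi_k|)\,\omega_0^n\le C .$$
After passing to a subsequence, $\psi_k\to\psi$ in $L^1$ and almost everywhere, with $\psi$ quasi-psh. Letting $k\to\infty$ in (3) in the sense of currents, $\mathrm{Ric}(\omega_0)+i\partial\bar\partial\psi\ge0$. So $\psi=\psi_T$ for a positive current $T\in2\pi c_1(X)$, and (lc) and (nklt) apply to $\psi$. Since $\varepsilon_k\varphi_k\to0$ in $L^1$, we may also assume $\varepsilon_k\varphi_k\to0$ almost everywhere.

**Step 1: $c_k\to\infty$.** *Purpose: use (nklt).* Integrating (2), $e^{c_k}V=\int e^{-\psi_k+\varepsilon_k\varphi_k}\omega_0^n$. By Fatou and (nklt), $\liminf_ke^{c_k}V\ge\int e^{-\psi}\omega_0^n=\infty$.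

**Step 2: sublinear upper bound for $c_k$.** *Purpose: use (lc).* We show that there is $C_1>0$ and, for each $\delta\in(0,1)$, there are $C_\delta,k_\delta$ with
$$c_k\le\delta C_1(1+\lambda_k)+C_\delta\qquad(k\ge k_\delta). \tag{4}$$
We bound $\int e^{\delta\psi_k}d\mu_k$ from above and below.

*Above.* By (lc), $e^{-(1-\delta/2)\psi}\in L^1$. Cover $X$ by finitely many compact sets $K$, each in a chart where $A_0\omega_0=i\partial\bar\partial\rho$ with $\rho$ smooth. There $\psi_k+\rho$ and $\psi+\rho$ are psh (the latter as an $L^1_{loc}$ limit), and $\psi_k+\rho\to\psi+\rho$ in $L^1_{loc}$. The exponent of $\psi+\rho$ on $K$ is at least $\frac12(1-\frac\delta2)$, which is larger than $\frac12(1-\delta)$. So (E3) with $2c=1-\delta$ bounds $\int_Ke^{-(1-\delta)\psi_k}\omega_0^n$ for large $k$. Adding up, $\int e^{-(1-\delta)\psi_k}\omega_0^n\le C'_\delta$ for $k\ge k_\delta$. As $\varphi_k\le0$, (2) gives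
$$\int e^{\delta\psi_k}d\mu_k\le e^{-c_k}\int e^{-(1-\delta)\psi_k}\omega_0^n\le C'_\delta e^{-c_k}.$$

*Below.* Let $S=\sum_{j=0}^{n-1}\omega_k^j\wedge\omega_0^{n-1-j}$, a closed positive form with $\omega_k^n-\omega_0^n=i\partial\bar\partial\varphi_k\wedge S$. Integrate by parts twice, then use (3), the bound $\mathrm{Ric}(\omega_0)+\varepsilon_k\omega_0\ge-A_0\omega_0$ and $0\le-\varphi_k\le\lambda_k$:
$$\begin{aligned}\int(-\psi_k)(\omega_k^n-\omega_0^n)&=\int(-\psi_k)\,i\partial\bar\partial\varphi_k\wedge S=\int(-\varphi_k)\,i\partial\bar\partial\psi_k\wedge S\\&=\int(-\varphi_k)\big(T_k-\mathrm{Ric}(\omega_0)-\varepsilon_k\omega_0\big)\wedge S\\&\le\lambda_k\int T_k\wedge S+A_0\lambda_k\int\omega_0\wedge S.\end{aligned}$$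
The last two integrals depend only on cohomology classes: they equal $n(2\pi c_1(X)+\varepsilon_k\{\omega_0\})\cdot\{\omega_0\}^{n-1}$ and $nV$. So they are bounded. Since $\int(-\psi_k)\omega_0^n\le C$, we get $\int(-\psi_k)d\mu_k\le C(1+\lambda_k)$. By Jensen's inequality for the probability measure $\mu_k/V$,
$$\int e^{\delta\psi_k}d\mu_k\ge V\exp\big(-\delta C(1+\lambda_k)/V\big).$$
Comparing with the upper bound and taking logarithms gives (4) with $C_1=C/V$ and $C_\delta=\log(C'_\delta/V)$.

**Step 3: uniform exponential estimate.** *Purpose: use the diameter bound.* Put $\chi_k=-\varphi_k-\lambda_k$, so $\sup\chi_k=0$ and $\omega_k+i\partial\bar\partial\chi_k=\omega_0\ge0$. We show that there are $a>0$ and $C$ with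
$$\mu_k(\{\chi_k\le-t\})\le Ce^{-at}\qquad\text{for all }t\ge1/a\text{ and all }k. \tag{5}$$
The plan is this. We look for finitely many sections of a fixed power $L^m$ whose pointwise norms satisfy $\sum|f_{i,t}|^2\ge\frac b4$ on all of $X$, while the integral of $\sum|f_{i,t}|^2$ over $\{\chi_k\le-t\}$ is at most $Ne^{-at}$. Such sections are found by a convexity property of weighted $L^2$ norms, which needs the following three uniform bounds.

**Step 3a: $\int(-\chi_k)\,d\mu_k\le C$.** *Purpose: control $\chi_k$ on average.* From $\omega_k+i\partial\bar\partial\chi_k\ge0$ the Riemannian Laplacian satisfies $\Delta\chi_k\ge-C(n)$. Let $\chi_k(x_0)=0$, and let $G$ be the Green function of $\omega_k$ with mean zero, $G\ge-C'$. As $\int\Delta\chi_k\,d\mu_k=0$, we may add $C'$ to $G$ in Green's formula. Up to the fixed factor between $\mu_k$ and the Riemannian volume,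
$$0=\chi_k(x_0)=\frac1V\int\chi_k\,d\mu_k-\int(G(x_0,\cdot)+C')\,\Delta\chi_k\,d\mu_k\le\frac1V\int\chi_k\,d\mu_k+C(n)C'V,$$
because $G+C'\ge0$, $-\Delta\chi_k\le C(n)$ and $\int G(x_0,\cdot)\,d\mu_k=0$.

**Step 3b: sup bound for sections.** *Purpose: pass from $L^2$ to pointwise bounds.* For each $m\ge1$ there is $C_2(m)$, independent of $k$, with $\sup|f|^2\le C_2(m)\int|f|^2d\mu_k$ for all $f\in H^0(X,L^m)$, norms with respect to $h_k^m$. Let $u=|f|^2$. Where $u>0$ we have $i\partial\bar\partial\log u=-m\omega_k$, so
$$i\partial\bar\partial u=u\,i\partial\bar\partial\log u+u^{-1}i\partial u\wedge\bar\partial u\ge-mu\,\omega_k.$$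
At a zero, $u$ has a minimum, so $i\partial\bar\partial u\ge0$ there. Hence $\Delta u\ge-c^2u$ with $c=c(m,n)$, and the function $e^{cs}u(x)$ on $X\times\mathbb R\ni(x,s)$ has Laplacian $e^{cs}(\Delta u+c^2u)\ge0$. The product $X\times\mathbb R$ has $\mathrm{Ric}\ge-g$. The unit ball centered at $(x,0)$ lies in $X\times[-1,1]$ and contains the product of the ball of radius $\frac12$ about $x$ with $(-\frac12,\frac12)$. By Bishop–Gromov, with diameter $\le d$ and fixed volume, its volume is bounded below. The mean value inequality at $(x,0)$ bounds $u(x)$ by a constant times $\int_{X\times[-1,1]}e^{cs}u\le2e^c\int u$, as claimed.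

**Step 3c: a fixed power without small common values.** *Purpose: use (E1).* There are a fixed $m\ge2$ and $b>0$, independent of $k$, such that
$$\sum_{i=1}^N|f_i|^2\ge b\quad\text{on }X$$
for any $L^2(\mu_k,h_k^m)$-orthonormal basis $f_1,\dots,f_N$ of $E:=H^0(X,L^m)$, $N=h^0(X,L^m)$. Let $m_1,b_0$ be as in (E1) and $m=2\,m_1!$. Given $x$, take $j\le m_1$ and $s\in H^0(X,L^j)$ as in (E1). Since $j$ divides $m$, $g=s^{m/j}\in E$. Then $|g(x)|^2\ge b_0^{m/j}\ge b_0^m$, while Step 3b gives $\int|g|^2d\mu_k\le V(\sup|s|^2)^{m/j}\le VC_2(j)^{m/j}$. Since $\sum_i|f_i(x)|^2=\sup_{f\in E\setminus0}|f(x)|^2/\int|f|^2d\mu_k$, the claim holds with $b=b_0^m/\big(V\max_{j\le m_1}C_2(j)^{m/j}\big)$. From now on $m$ is fixed and $C_2=C_2(m)$.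

**Step 3d: a semipositive family of norms.** *Purpose: weigh sections so that the set $\{\chi_k\le-s\}$ counts fully and the rest is damped.* Choose a smooth nondecreasing $\kappa':\mathbb R\to[0,1]$ equal to $0$ on $(-\infty,0]$ and to $1$ on $[1,\infty)$, and let $\kappa(u)=\int_{-\infty}^u\kappa'$. Then $\kappa\ge0$ is smooth and convex, $\kappa=0$ on $(-\infty,0]$, and $\kappa(u)\ge u-1$: for $u\le1$ because $\kappa\ge0$, and for $u\ge1$ because $\kappa(u)=\kappa(1)+u-1$. For $s\in\mathbb R$ set
$$\|f\|_s^2=\int|f|^2_{h_k^m}e^{-\kappa(\chi_k+s)}d\mu_k,\qquad f\in E.$$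
Write $L^m=K_X+F$ with $F=L^m-K_X$. The volume form $\omega_k^n$ is a metric on $-K_X$ with curvature $\mathrm{Ric}(\omega_k)$. On $X\times\mathbb C\ni(x,\tau)$ put on (the pull-back of) $F$ the metric $h_k^m\otimes\omega_k^n\cdot e^{-\kappa(\chi_k+\mathrm{Re}\,\tau)}$. The $L^2$ norm that it induces on $H^0(X,K_X+F)=E$ over $\tau$ is $\|\cdot\|_{\mathrm{Re}\,\tau}$, up to a constant depending only on $n$: the metric factor $\omega_k^n$ on $-K_X$ is exactly what turns $f\wedge\bar f$ into $|f|^2_{h_k^m}\omega_k^n$. Its curvature, with $\mathrm{Re}\,\tau$ pluriharmonic, is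
$$m\omega_k+\mathrm{Ric}(\omega_k)+\kappa'\,i\partial\bar\partial\chi_k+\kappa''\,i\partial(\chi_k+\mathrm{Re}\,\tau)\wedge\bar\partial(\chi_k+\mathrm{Re}\,\tau)\ \ge\ (m-\varepsilon_k-1)\,\omega_k\ \ge0,$$
because $i\partial\bar\partial\chi_k\ge-\omega_k$, $0\le\kappa'\le1$, $\kappa''\ge0$, $m\ge2$ and $\varepsilon_k\le1$. By (E2), the metric $\|\cdot\|_{\mathrm{Re}\,\tau}$ on the trivial bundle $E\times\mathbb C$ is Griffiths semipositive, so $\log\|\xi(\tau)\|^2_*$ is subharmonic for every holomorphic section $\xi$ of the dual bundle.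

**Step 3e: comparison with a diagonal family.** *Purpose: bound $\|\cdot\|_s$ from below by interpolation between $s=0$ and $s=t$ (Berndtsson's interpolation argument).* Fix $t>0$. As $\chi_k\le0$, we have $\kappa(\chi_k)=0$ and $\|f\|_0^2=\int|f|^2d\mu_k$. Choose a basis $e_j$ of $E$ that is orthonormal for $\|\cdot\|_0$ and orthogonal for $\|\cdot\|_t$, and write $\|e_j\|_t^2=e^{-t\nu_j}$. Since $\kappa\ge0$, $\nu_j\ge0$. Put $\big|\sum c_je_j\big|_s^2=\sum|c_j|^2e^{-s\nu_j}$. This agrees with $\|\cdot\|_s$ at $s=0$ and $s=t$. We claim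
$$\|f\|_s\ge|f|_s\qquad(0\le s\le t). \tag{6}$$
Let $s_0\in[0,t]$ and $\xi_0=\sum\xi_je_j^*\ne0$ in $E^*$, and put
$$\xi(\tau)=\sum\xi_je^{-(\tau-s_0)\nu_j/2}e_j^*,$$
a holomorphic section of the dual bundle with $\xi(s_0)=\xi_0$. Since $|e_j^*|^2_{s,*}=e^{s\nu_j}$,
$$|\xi(\tau)|^2_{\mathrm{Re}\,\tau,*}=\sum|\xi_j|^2e^{-(\mathrm{Re}\,\tau-s_0)\nu_j}e^{\nu_j\mathrm{Re}\,\tau}=\sum|\xi_j|^2e^{s_0\nu_j}=|\xi_0|^2_{s_0,*}$$
is constant. The norms $\|\cdot\|_s$, $s\in[0,t]$, depend continuously on $s$, so they are uniformly equivalent to the $|\cdot|_s$. Hence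
$$v(\tau)=\log\|\xi(\tau)\|_{\mathrm{Re}\,\tau,*}^2-\log|\xi_0|^2_{s_0,*}$$
is bounded, continuous and subharmonic on the strip $0\le\mathrm{Re}\,\tau\le t$, and it vanishes on its boundary. The function
$$\cos\frac{\pi(\mathrm{Re}\,\tau-t/2)}{2t}\,\cosh\frac{\pi\,\mathrm{Im}\,\tau}{2t}$$
is harmonic. On the strip it is positive, because the cosine is at least $1/\sqrt2$, and it tends to $\infty$ as $|\mathrm{Im}\,\tau|\to\infty$. Subtract $\delta$ times it from $v$, apply the maximum principle on a large rectangle, and let $\delta\to0$. This gives $v\le0$. At $\tau=s_0$ we get $\|\xi_0\|_{s_0,*}\le|\xi_0|_{s_0,*}$ for all $\xi_0$, which is dual to (6).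

**Step 3f: splitting off the slow part.** *Purpose: conclude (5).* Let $f=\sum c_je_j\in E$ with $\|f\|_0=1$. For $a>0$ let $f_t=\sum_{\nu_j>a}c_je_j$. Then
$$\|f_t\|_t^2=\sum_{\nu_j>a}|c_j|^2e^{-t\nu_j}\le e^{-at}.$$
The remainder $f-f_t$ is small. Indeed by (6), for $t\ge1/a$,
$$\int_0^t\|f\|_s^2ds\ge\sum_{\nu_j\le a}|c_j|^2\int_0^te^{-as}ds=\frac{1-e^{-at}}a\|f-f_t\|_0^2\ge\frac1{2a}\|f-f_t\|_0^2 .$$
On the other hand, substituting $u=\chi_k+s$ and using $\kappa=0$ on $u\le0$ and $\kappa(u)\ge u-1$,
$$\int_0^\infty e^{-\kappa(\chi_k+s)}ds=-\chi_k+\int_0^\infty e^{-\kappa(u)}du\le-\chi_k+e.$$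
So by Steps 3a and 3b, $\int_0^\infty\|f\|_s^2ds\le\int|f|^2(-\chi_k+e)\,d\mu_k\le C_2\int(-\chi_k)\,d\mu_k+e\le C_3$. Hence $\|f-f_t\|_0^2\le2aC_3$ and, by Step 3b, $\sup|f-f_t|^2\le2aC_2C_3$.

Apply this to the orthonormal basis $f_1,\dots,f_N$ of Step 3c, with $a$ chosen so that $2aC_2C_3N\le b/4$. This $a$ depends on neither $k$ nor $t$. At every point the vectors $(f_i)$ and $(f_{i,t})$ differ by at most $\sqrt b/2$ in $\ell^2$, and the first has length at least $\sqrt b$. So
$$\sum_i|f_{i,t}|^2\ge\Big(\sqrt b-\frac{\sqrt b}2\Big)^2=\frac b4\quad\text{on }X.$$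
Since $\kappa(\chi_k+t)=0$ on $\{\chi_k\le-t\}$,
$$\frac b4\,\mu_k(\chi_k\le-t)\le\sum_i\int_{\{\chi_k\le-t\}}|f_{i,t}|^2d\mu_k\le\sum_i\|f_{i,t}\|_t^2\le Ne^{-at},$$
which is (5) with $C=4N/b$.

**Step 4: linear lower bound for $c_k$, and the contradiction.** *Purpose: read off the size of $c_k$ from the set where $\varphi_k$ is not very negative.* Since $\int(-\varphi_k)\omega_0^n\le C$, Chebyshev gives $M\ge0$, independent of $k$, with $\int_{\{\varphi_k\ge-M\}}\omega_0^n\ge V/2$. On this set $\psi_k\le0$ and $\varepsilon_k\le1$ give $\omega_k^n\ge e^{-c_k-M}\omega_0^n$ by (2), and $\chi_k\le M-\lambda_k$. If $\lambda_k-M\ge1/a$, then (5) yields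
$$\frac V2e^{-c_k-M}\le\mu_k\big(\chi_k\le-(\lambda_k-M)\big)\le Ce^{-a(\lambda_k-M)},\qquad\text{that is,}\quad c_k\ge a\lambda_k-C_4.$$
Use (4) with $\delta=\min(\frac12,\frac a{2C_1})$: for $k\ge k_\delta$,
$$a\lambda_k-C_4\le c_k\le\frac a2(1+\lambda_k)+C_\delta,$$
which bounds $\lambda_k$. If $\lambda_k-M<1/a$, then $\lambda_k$ is bounded anyway. So $\lambda_k$ is bounded in all cases, and by (4) $c_k$ is bounded above. This contradicts Step 1. $\blacksquare$

## 7. Rigidity of positive currents when $|A|\ne1$

We return to the surfaces of Section 2.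

**Proposition.** If $|A|\ne1$, the only closed positive current in $2\pi c_1(X)$ is $2\pi[D]$.

Fix a smooth metric $h$ on $\mathcal O(D)$ with curvature form $\rho_h\in2\pi c_1(X)$, and put $q=-\log|s_D|_h$, which tends to $+\infty$ at $D$. If $T=\rho_h+i\partial\bar\partial\phi\ge0$, then $g=\phi+2q$ is psh on $X\setminus D$ and $g\le C+2q$. We want to show that $g$ is constant. For this it is enough to bound $g$ near $D$ by its values on a compact set. As in the Phragmén–Lindelöf principle, we look for a barrier $\Theta$ near $D$ that grows faster than $q$ and whose Levi form is negative in some direction at each point. Then $g-\varepsilon\Theta$ cannot have an interior maximum.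

**Where powers of the defining functions stop.** The functions $q_i=-\log|f_i|$ are pluriharmonic on $U_i\setminus D$ and comparable with $q$, so functions of $q_i$ are the first things to try. There are two difficulties. First, the $q_i$ do not fit together. At the node, (1) gives $q_i-q_{i+1}\to\alpha_i:=\sum_j\log|a_{ij}|$. Correcting by constants, $q_i+\beta_i$, would need $\beta_{i+1}=\beta_i+\alpha_i$ around the triangle, hence $\sum\alpha_i=\log|A|=0$. Second, a convex increasing function of $q_i$, needed for growth faster than $q$, has Levi form $\ge0$; along $\{f_i=\text{const}\}$ it is $0$ and never negative.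

**What removes both difficulties.** Use $\frac12q_i^2$. Its mismatch at the node is $\alpha_iR$ up to bounded terms, where $R=-\log|xy|$. The other pluriharmonic function $p_i=-\log|z_i|$ satisfies $p_i-p_{i+1}=-\log|y|-\log|x|=R$ exactly. So adding $\sigma p_i$ with $3\sigma=-\log|A|$ cancels the total mismatch around the triangle. If $|A|\ne1$ then $\sigma\ne0$, and this term gives the glued function $\eta$ a nonzero first derivative along $\{f_i=\text{const}\}$, where its Levi form vanishes. A concave power of $\eta$ then has negative Levi form in that direction. As $\eta\sim\frac12q^2$, a power $\eta^s$ grows faster than $q$ when $s>\frac12$ and is concave in $\eta$ when $s<1$. We take $s=\frac34$.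

**Step 1: direction fields.** *Purpose: find the direction in which the Levi form will be negative.* With $x,y$ as in Section 2, $f_i=xy/\prod_j(y-a_{ij})$ and $z_i=y$, so
$$d\log f_i\wedge d\log z_i=\frac{dx\wedge dy}{xy}=:\Omega.$$
Replacing $i$ by $i+1$ replaces $(x,y)$ by $(y/x,1/x)$. Since $(d\log y-d\log x)\wedge(-d\log x)=d\log x\wedge d\log y$, this leaves $\Omega$ unchanged. On $\mathbb P^2$ its divisor is $-\sum\ell_i$. Pulling back to $X$ gives $-(D+\sum E_{ij})+\sum E_{ij}=-D$, because the Jacobian vanishes to first order on each $E_{ij}$. So $\Omega$ has no zeros on $X\setminus D$, and on $U_i\setminus D$ there is a unique holomorphic vector field $\xi_i$ with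
$$d\log f_i(\xi_i)=0,\qquad d\log z_i(\xi_i)=1 .$$

**Step 2: local functions that match at the nodes.** *Purpose: choose constants so that the mismatch becomes exponentially small.* Fix $r_0\in(0,1)$ so small that $r_0<|a_{ij}|,|a_{ij}|^{-1}$ for all $i,j$, and that the bidiscs $\Delta_i=\{|x|,|y|<r_0\}$ at the nodes $D_i\cap D_{i+1}$ have pairwise disjoint closures, lie in $U_i\cap U_{i+1}$, and satisfy $\overline{\Delta_i}\cap D_{i+2}=\emptyset$. Put
$$P=-\log|x|,\quad Q=-\log|y|,\quad R=P+Q,\quad\epsilon'=\sum_j\log|1-y/a_{ij}|,\quad\epsilon''=\sum_j\log|1-a_{i+1,j}x|.$$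
By (1), on $\Delta_i\setminus D$,
$$q_i=R+\alpha_i+\epsilon',\qquad p_i=Q,\qquad q_{i+1}=R+\epsilon'',\qquad p_{i+1}=-P. \tag{7}$$
Set $\eta_i=\frac12q_i^2+b_iq_i+\sigma p_i+d_i$ with real constants satisfying
$$\sigma=-\tfrac13\log|A|,\qquad b_{i+1}=b_i+\alpha_i+\sigma,\qquad d_{i+1}=d_i+\tfrac12\alpha_i^2+b_i\alpha_i.$$
The recursion for $b_i$ closes up mod $3$ because $\sum\alpha_i=\log|A|=-3\sigma$. The recursion for $d_i$ closes up if and only if $\sum(\frac12\alpha_i^2+b_i\alpha_i)=0$. This can be arranged by the choice of $b_0$, which enters with coefficient $\sum\alpha_i=\log|A|\ne0$. From (7), with $\sigma Q-\sigma(-P)=\sigma R$,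
$$\begin{aligned}\eta_i-\eta_{i+1}=\;&R(\alpha_i+b_i-b_{i+1}+\sigma)+\big(\tfrac12\alpha_i^2+b_i\alpha_i+d_i-d_{i+1}\big)\\&+\epsilon'(R+\alpha_i+b_i)+\tfrac12\epsilon'^2-\epsilon''(R+b_{i+1})-\tfrac12\epsilon''^2,\end{aligned}$$
and the first two brackets vanish, so
$$\eta_i-\eta_{i+1}=\epsilon'(R+\alpha_i+b_i)+\tfrac12\epsilon'^2-\epsilon''(R+b_{i+1})-\tfrac12\epsilon''^2. \tag{8}$$
For $a_{ij}=j+1$ all $\alpha_i$ equal $\alpha=\log24$ and $\sigma=-\alpha$, so the $b_i$ are equal to one number $b$ with $\frac12\alpha^2+b\alpha=0$. Taking $d_i=0$, we get $\eta_i=\frac12q_i^2-\frac12(\log24)\,q_i-(\log24)\,p_i$.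

**Step 3: gluing.** *Purpose: one smooth function $\eta$ around $D$.* Let $\theta:\mathbb R\to[0,1]$ be smooth with $\theta=1$ on $u\le\frac13$ and $\theta=0$ on $u\ge\frac23$. On $\Delta_i\setminus D$ we have $P,Q>0$; put
$$\eta=\theta(Q/R)\,\eta_i+(1-\theta(Q/R))\,\eta_{i+1}.$$
Let $\Delta_i'=\{|x|,|y|<r_0/2\}\subset\Delta_i$, let $N_i\subset U_i$ be a small neighborhood of the compact set $D_i\setminus\bigcup_l\Delta_l'$, and put $\eta=\eta_i$ on $N_i\setminus D$. If the $N_i$ are small, these definitions agree, for the following reasons.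

- The three compact sets are pairwise disjoint, so the $N_i$ are too. Also $N_i\cap\Delta_{i+1}=\emptyset$, since $\overline{\Delta_{i+1}}\cap D_i=\emptyset$.
- On $N_i\cap\Delta_i$, which lies close to $\{x=0,\ |y|\ge r_0/2\}$, we have $|y|\ge r_0/3$ and $|x|$ small. So $Q$ is bounded, $P$ is large, $Q/R<\frac13$, and the formula on $\Delta_i$ gives $\eta_i$.
- On $N_{i+1}\cap\Delta_i$ likewise $|x|\ge r_0/3$ and $|y|$ is small, so $Q/R>\frac23$ and the formula on $\Delta_i$ gives $\eta_{i+1}$.

So $\eta$ is well defined and smooth on $W\setminus D$, where $W=\bigcup_i(\Delta_i\cup N_i)$ is a neighborhood of $D$. After shrinking the sets, $q_i=q+O(1)$ and $p_i=O(1)$ on $N_i$. On $\Delta_i$ we have $q_i,q_{i+1},R=q+O(1)$ and $|p_i|,|p_{i+1}|\le R$. Hence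
$$\eta=\tfrac12q^2+O(q)\quad\text{near }D. \tag{9}$$

**Step 4: Levi form of $\eta$ along $\xi_i$.** *Purpose: it vanishes up to an exponentially small error, while the first derivative does not.* For a function $u$ write $\mathcal Lu(\xi)=\sum u_{\alpha\bar\beta}\xi^\alpha\bar\xi^\beta$. Where $\eta=\eta_i$: $\partial q_i(\xi_i)=-\frac12d\log f_i(\xi_i)=0$, $\partial p_i(\xi_i)=-\frac12$, and $q_i,p_i$ are pluriharmonic. So
$$\mathcal L\eta(\xi_i)=|\partial q_i(\xi_i)|^2=0,\qquad\partial\eta(\xi_i)=\sigma\,\partial p_i(\xi_i)=-\frac\sigma2.$$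
This covers $N_i$, the part $Q/R\le\frac13$ of $\Delta_i$, and the part $Q/R\ge\frac23$ of $\Delta_{i-1}$.

There remains the transition region $\frac13\le Q/R\le\frac23$ of $\Delta_i$. Here $P,Q\ge R/3$, so $|x|,|y|\le e^{-R/3}$. Use the local coordinates $u=\log x$, $v=\log y$, in which $R=-\mathrm{Re}(u+v)$ and $Q=-\mathrm{Re}\,v$. The function $\epsilon'$ is the real part of the holomorphic function $\sum_j\log(1-e^v/a_{ij})$ with $|e^v/a_{ij}|\le r_0/|a_{ij}|<1$. So it and its derivatives of order $\le2$ in $u,v$ are $O(|y|)=O(e^{-R/3})$; the same holds for $\epsilon''$, with $|x|$. By (8), $\eta_{i+1}-\eta_i$ and its derivatives of order $\le2$ are $O((1+R)e^{-R/3})$. The derivatives of $\theta(Q/R)$ are $O(1)$, since $R$ is bounded below by a positive constant. In these coordinates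
$$d\log f_i=du+\Big(1-\sum_j\frac y{y-a_{ij}}\Big)dv,\qquad\xi_i=\partial_v-\Big(1-\sum_j\frac y{y-a_{ij}}\Big)\partial_u,$$
so $\xi_i$ is bounded. Since $\eta=\eta_i+(1-\theta)(\eta_{i+1}-\eta_i)$,
$$\mathcal L\eta(\xi_i)=O\big((1+R)e^{-R/3}\big),\qquad|\partial\eta(\xi_i)|=\frac{|\sigma|}2+O\big((1+R)e^{-R/3}\big),\qquad R=q+O(1).$$

**Step 5: the barrier.** *Purpose: make the Levi form strictly negative.* Let $\Theta=\eta^{3/4}$ near $D$, where $\eta>0$. Then
$$\mathcal L\Theta(\xi)=\frac34\eta^{-1/4}\Big[\mathcal L\eta(\xi)-\frac1{4\eta}|\partial\eta(\xi)|^2\Big].$$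
Take $\xi=\xi_i$ where $\eta=\eta_i$ and in the transition region of $\Delta_i$. By (9), Step 4 and $\sigma\ne0$, the second term in the bracket is $\le-c/q^2$ near $D$ with some $c>0$, while the first is $0$ or $O((1+q)e^{-q/3})$. So the bracket is negative near $D$. After shrinking $W$, and with (9) for the growth,
$$\Theta>0,\qquad\Theta/q\to\infty\text{ at }D,\qquad\text{at every point of }W\setminus D\text{ there is }\xi\ne0\text{ with }\mathcal L\Theta(\xi)<0. \tag{10}$$

**Step 6: conclusion.** *Purpose: the maximum principle argument.* Let $T=\rho_h+i\partial\bar\partial\phi\ge0$ be a positive current in $2\pi c_1(X)$, with $\phi$ quasi-psh (usc and bounded above), and $g=\phi-\log|s_D|_h^2=\phi+2q$. On $X\setminus D$ we have $i\partial\bar\partial\log|s_D|_h^2=-\rho_h$, so $i\partial\bar\partial g=T\ge0$. Thus $g$ is psh there and $g\le C+2q$. Choose $c_0$ so large that the compact set $W_0=\{q\ge c_0\}\cup D$ lies in $W$, and put $\Gamma=\{q=c_0\}$.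

Let $\varepsilon>0$. By (10), $g-\varepsilon\Theta$ is usc on $W_0\setminus D$ and tends to $-\infty$ at $D$. So it attains its maximum, which is finite because $g\not\equiv-\infty$ on $W_0\setminus D$. Suppose that it is attained at a point $w$ with $q(w)>c_0$. Take $\xi$ from (10) at $w$ and, in local coordinates, the small disc $\tau\mapsto w+\tau\xi$. On it $g$ is subharmonic (it is finite at the center), and $-\varepsilon\Theta$ is strictly subharmonic because $-\mathcal L\Theta(\xi)>0$ at $w$ and hence nearby. So the mean of $g-\varepsilon\Theta$ over small circles exceeds its value at $w$, a contradiction. Hence the maximum is attained only on $\Gamma$. In particular $\sup_\Gamma g$ is finite, and, as $\Theta>0$,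
$$g\le\sup_\Gamma g+\varepsilon\Theta\quad\text{on }W_0\setminus D.$$
Let $\varepsilon\to0$: $g\le\sup_\Gamma g$ on $W_0\setminus D$. So the supremum of $g$ over the connected manifold $X\setminus D$ is its supremum over the compact set $\{q\le c_0\}$, where it is attained because $g$ is usc. By the maximum principle $g$ is constant. Thus $\phi=\log|s_D|_h^2+\text{const}$ off $D$, hence everywhere, since two quasi-psh functions that agree almost everywhere are equal. By the Poincaré–Lelong formula, $T=2\pi[D]$. This is indeed a positive current in $2\pi c_1(X)$. $\blacksquare$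

## 8. Infinite diameter on the surfaces and on products

**Proof of Theorem 1.** $X$ is projective, and $c_1(X)$ is nef by Section 2. Let $|A|\ne1$. By the Proposition every positive current in $2\pi c_1(X)$ has potential $\log|s_D|_h^2$ up to a smooth function. Near a smooth point of $D$, respectively a node, $|s_D|_h^2$ is a positive smooth function times $|x|^2$, respectively $|xy|^2$. The functions $|x|^{-2(1-\delta)}$ and $|xy|^{-2(1-\delta)}$ are locally integrable for $0<\delta<1$, and $|x|^{-2}$ is not. So (lc) and (nklt) hold, and Theorem 2 gives $\mathrm{diam}(X,\omega_k)\to\infty$.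

Since $X$ is projective, Kähler classes in $\mathbb R_{>0}H^2(X,\mathbb Q)$ exist. For such a class every sequence with $\omega_k\in\{\omega\}$ and $\mathrm{Ricci}_{\omega_k}\ge-\frac1k\omega_k$ satisfies our hypothesis with $\varepsilon_k=\frac1k$ or $\frac{2\pi}k$, depending on the normalization. So $d_k\to\infty$, and no such sequence has bounded diameter. The Conjecture is false. A concrete instance is $a_{ij}=j+1$, where $A=24^3$. $\blacksquare$

**Proof of Theorem 3(a).** Since $c_1(M)_{\mathbb R}=0$, $c_1(X\times M)=\mathrm{pr}_1^*c_1(X)$. It is nef: if $\theta_\varepsilon\ge-\varepsilon\omega_X$ on $X$, then $\mathrm{pr}_1^*\theta_\varepsilon\ge-\varepsilon(\mathrm{pr}_1^*\omega_X+\mathrm{pr}_2^*\omega_M)$. Let $T=\mathrm{pr}_1^*\rho_h+i\partial\bar\partial\phi\ge0$ be a positive current in $2\pi c_1(X\times M)$. By the $\partial\bar\partial$-lemma its potential $\psi_T$ differs from $\phi$ by a smooth function. For fixed $x$ the form $\mathrm{pr}_1^*\rho_h$ restricts to $0$ on $\{x\}\times M$. So $\phi(x,\cdot)$ is psh on the compact connected manifold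 $M$ or $\equiv-\infty$, and in either case constant. Hence $\phi=\phi'\circ\mathrm{pr}_1$. Here $\phi'\not\equiv-\infty$, and restricting to $X\times\{y_0\}$ gives $\rho_h+i\partial\bar\partial\phi'\ge0$ on $X$. By the Proposition, $\phi'=\log|s_D|_h^2+\text{const}$. By Fubini, (lc) and (nklt) for $T$ follow from the integrals on $X$ just computed. As $X\times M$ is projective, Theorem 2 applies to Kähler classes in $\mathbb R_{>0}H^2(X\times M,\mathbb Q)$, and such classes exist. Taking $M$ an abelian variety of dimension $n-2$ (a point if $n=2$) gives counterexamples in every dimension $n\ge2$. $\blacksquare$
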